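# Forms of small total degree: geometrically integral subvarieties, and zeros over perfect PAC fields

## 1. Two theorems on forms with $\sum d_i\le n$

**Theorem 1.** Let $K$ be a perfect field and let $f_1,\dots,f_r\in K[x_0,\dots,x_n]$ $(r\ge 1)$ be forms of degrees $d_1,\dots,d_r\ge 1$ with $d_1+\dots+d_r\le n$. Then the closed set $X=V(f_1,\dots,f_r)\subset\mathbb P^n_K$ contains a nonempty geometrically integral closed $K$-subvariety $W$.

**Theorem 2.** Let $K$ be a perfect PAC field. Then every system of forms as in Theorem 1 has a nontrivial common zero in $K$. In particular (the case $r=1$), every perfect PAC field is a $C_1$-field.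

Let us recall what the words mean.

**Definition (PAC).** A field $K$ is *pseudo algebraically closed*, or PAC, if every nonempty absolutely irreducible variety defined over $K$ has a $K$-rational point.

Here "absolutely irreducible" means the same as "geometrically integral": the base change to an algebraic closure of $K$ is an integral scheme. Algebraically closed fields are PAC. The field $\mathbb R$ is not: the affine curve $x^2+y^2+1=0$ is irreducible over $\mathbb C$ and has no real point. The words "absolutely irreducible" matter. The zero set of $x^2-2$ on the affine line over $\mathbb Q$ is irreducible over $\mathbb Q$, but it splits into two points over $\overline{\mathbb Q}$. The PAC property promises nothing about varieties of this kind.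

**Definition ($C_1$).** A field $K$ is a $C_1$-*field* if each form of degree $d$ in more than $d$ variables over $K$ has a nontrivial zero in $K$.

Finite fields are $C_1$ (Chevalley), although they are not PAC. The field $\mathbb R$ is not $C_1$, because of $x^2+y^2+z^2$. With $n+1$ variables, "more than $d$ variables" says $d\le n$, which is the hypothesis of Theorem 1 for $r=1$.

Ax' problem asks whether each perfect PAC field is $C_1$. Ax proved it when the absolute Galois group is abelian. Theorem 2 answers yes for all perfect PAC fields, in every characteristic.

**Proof of Theorem 2 from Theorem 1.** The variety $W$ is nonempty, absolutely irreducible and defined over $K$, so $W(K)\ne\emptyset$. (If one prefers the PAC property for affine varieties only, use a nonempty open piece $W\cap\{x_i\neq 0\}$, which is again geometrically integral.) A point of $W(K)\subset X(K)\subset \mathbb P^n(K)$ is a nontrivial common zero. $\square$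

So the PAC property is used in one line, and Theorem 1 concerns an arbitrary perfect field. It does not say that $X$ has a $K$-point, and it does not say that $X$ is irreducible. It says that somewhere inside $X$ there is a piece that is defined over $K$ and stays in one piece over $\overline K$.

Fix $k=\overline K$. As $K$ is perfect, $k/K$ is Galois, and a closed irreducible subset of $X_k$ that is stable under $\operatorname{Gal}(k/K)$ descends to a $W$ as in Theorem 1 (we prove this in Section 9). So the task is to *find a nonempty irreducible closed subset of $X_k$ that every Galois automorphism fixes*. The plan is to produce one that is canonical.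

## 2. Conics, products of linear forms, and a pair of conjugate points

**Conics ($n=2$, $r=1$, $d=2$).** Let $f$ be a nonzero ternary quadratic form. If $f$ is irreducible over $k$, take $W=X$. Otherwise $f=\ell\ell'$ with linear forms over $k$. If $\ell,\ell'$ are proportional, the line $V(\ell)$ is the only component of $X_k$, hence Galois-stable. If not, the Galois group permutes the two lines, and so fixes their intersection, which is a single point. In the last case the pair of lines may be swapped, and the piece we want is the point where they meet.

**Conjugate linear forms.** Suppose $f=\ell_1\cdots\ell_d$ over $k$, with $d\le n$. The hyperplanes $V(\ell_i)$ are permuted by the Galois group, and their intersection is a linear subspace of dimension at least $n-d\ge0$. It is nonempty, irreducible and stable.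

**One variable fewer.** Take $K=\mathbb Q$, $n=1$, $f=x_0^2+x_1^2$, so $d=n+1$. Then $X_k$ consists of the two points $(1:\pm i)$, which are conjugate. No nonempty subset of $X_k$ is both irreducible and stable. So Theorem 1 fails here, and any proof must use $\sum d_i\le n$.

## 3. Intersecting conjugate components, and where the dimension count stops

The examples suggest a procedure: if the components of $X_k$ are permuted nontrivially, intersect an orbit of components, and repeat. Let us run it on one nonzero form $f$ of degree $d\le n$.

*First round.* Let $X_1,\dots,X_m$ be a Galois orbit of components of $X_k$. Each is a hypersurface $V(h_i)$, all $h_i$ have the same degree $e$, and $me\le d\le n$. The intersection $Y=X_1\cap\dots\cap X_m$ is Galois-stable, and it is cut out by $m\le n$ forms, so it is nonempty of dimension at least $n-m$. If $Y$ is irreducible, we are done.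

*Second round.* If not, take a Galois orbit $Z_1,\dots,Z_q$ of components of $Y$. Now we know nothing about the equations of a single $Z_i$. If $Y$ has codimension $m$, its components have codimension $m$, and their number is bounded by Bézout only by $e^m$. Already for $n=4$ and $m=e=2$ the bounds allow four planes in $\mathbb P^4$. Then the dimension estimate for the intersection of all four is $4-4\cdot2<0$, and it gives nothing. The first round worked because components of a hypersurface are hypersurfaces whose degrees add up to at most $d$. In the second round this bookkeeping is gone.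

Galois-stability alone cannot replace it. The quadric $x_0^2+x_1^2+x_2^2+x_3^2=0$ over $\mathbb R$ contains the two conjugate lines
$$L:\ x_0=ix_1,\ x_2=ix_3,\qquad \overline L:\ x_0=-ix_1,\ x_2=-ix_3 .$$
On $L\cap\overline L$ all coordinates vanish, so the stable set $L\cup\overline L$ inside $X$ is a pair of disjoint lines: a dead end.

What is missing is a number attached to a piece of $X_k$ that plays the role of "number of equations", that is controlled by $\sum d_i\le n$, and that does not get worse when two pieces are combined. To get it, we replace points of $X$ by *truncated arcs* in the affine space $\mathbb A^{n+1}$ along which the $f_j$ vanish to high order. The number will be the codimension of a family of arcs divided by the order of vanishing. Two families are combined by interpolation: take a polynomial arc that looks like an arc of the first family near one parameter value and like an arc of the second family near another, and let the two parameter values collide.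

## 4. Truncated arcs, cells, and codimension per level

Notation: $R=k[x_0,\dots,x_n]$, $D=\max_j d_j$, $\delta=\sum_j d_j\le n$. For $m\ge1$ let
$$J_m=(k[t]/t^m)^{n+1}\cong\mathbb A_k^{(n+1)m},$$
the space of arcs truncated at order $m$; the group $k^*$ acts on it by scaling. For $a\in A[t]/t^m$, where $A$ is a domain, let $\operatorname{ord}(a)\in\{0,\dots,m\}$ be the largest $o\le m$ with $t^o\mid a$, so $\operatorname{ord}(0)=m$. Looking at lowest coefficients,
$$\operatorname{ord}(ab)=\min(m,\operatorname{ord}a+\operatorname{ord}b),\qquad \operatorname{ord}(a+b)\ge\min(\operatorname{ord}a,\operatorname{ord}b).\tag{1}$$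

For $s\ge1$ let
$$Y_s=\{x\in J_{Ds}:\ f_j(x)\equiv0\bmod t^{d_js}\ \text{ for }j=1,\dots,r\}.$$
This makes sense because $d_js\le Ds$. The set $Y_s$ is closed, it is $k^*$-stable because the $f_j$ are homogeneous, and it is given by $\sum_j d_js=\delta s$ equations, all vanishing at $0$. On a first reading take $r=1$, $D=d_1=d$: then $Y_s$ is the set of arcs mod $t^{ds}$ along which $f$ vanishes to order $ds$.

**Definition (cell).** A *cell of level* $s$ is a nonempty irreducible closed $k^*$-stable subset $C\subset Y_s$. Put
$$a(C)=\operatorname{codim}(C,J_{Ds})=\dim J_{Ds}-\dim C,\qquad \alpha(C)=\frac{a(C)}s .$$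
For $g\in R$ put
$$\operatorname{ord}_C(g)=\min_{x\in C}\operatorname{ord}g(x)\in\{0,\dots,Ds\},\qquad u_C(g)=\frac{\operatorname{ord}_C(g)}{Ds}\in[0,1].$$

Every cell contains $0$: if $x\in C$, the closed set $\{\lambda\in\mathbb A^1:\lambda x\in C\}$ contains $k^*$, hence also $\lambda=0$.

The number $\alpha(C)$ counts conditions per unit of level, and $u_C(g)$ is the normalized order to which $g$ vanishes along the family $C$. Note that $\operatorname{ord}_C(g)>0$ exactly when $g(x(0))=0$ for all $x\in C$; so $\{g:u_C(g)>0\}$ is the ideal of the set of constant terms of arcs in $C$.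

**Basic properties of $u_C$.** For a cell $C$, for $g,h\in R$ and $\mu\in k^*$:
$$u_C(gh)=\min(1,u_C(g)+u_C(h)),\tag{2}$$
$$u_C(g+h)\ge\min(u_C(g),u_C(h)),\tag{3}$$
$$u_C(1)=0,\qquad u_C(0)=1,\qquad u_C(f_j)\ge d_j/D>0,\tag{4}$$
$$u_C(g_\mu)=u_C(g),\qquad\text{where } g_\mu(x)=g(\mu x).\tag{5}$$

*Proof.* For $0\le l<Ds$ the coefficient of $t^l$ in $g(x)$ is a polynomial function on $J_{Ds}$; let $\varphi_l\in k[C]$ be its restriction to $C$. Then $\operatorname{ord}_C(g)$ is the least $l$ with $\varphi_l\ne0$ in $k[C]$, or $Ds$ if there is none. In other words, $\operatorname{ord}_C(g)$ is the order of the element $\sum\varphi_lt^l$ of $k[C][t]/t^{Ds}$. As $C$ is irreducible, $k[C]$ is a domain, and (1) gives (2) and (3). In (4), the first two claims are clear, and the third holds because $\operatorname{ord}f_j(x)\ge d_js$ on $Y_s$. Property (5) holds because $\mu C=C$. $\square$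

**The constant $c$.** Let $c$ be the infimum of $\alpha(C)$ over all cells of all levels. Then
$$0\le c\le\delta\le n.\tag{6}$$
For the upper bound, take a component $Z$ of $Y_1$ through $0$. It has codimension at most $\delta$ by Krull's theorem. It is $k^*$-stable: the image of the irreducible set $k^*\times Z$ under scaling is irreducible, lies in $Y_1$ and contains $Z$, so it equals $Z$. Hence $Z$ is a cell of level $1$ with $\alpha(Z)\le\delta$. This is the only place where we use $\sum d_i\le n$; what survives is the inequality $c\le n$.

**Example.** Let $f=x_0x_1$, so $d=D=2$. For any $n\ge1$,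
$$Y_s=\{\operatorname{ord}x_0+\operatorname{ord}x_1\ge2s\}=\bigcup_{a=0}^{2s}E_a,\qquad E_a=\{t^a\mid x_0,\ t^{2s-a}\mid x_1\}\subset J_{2s}.$$
Each $E_a$ is a linear space of codimension $2s$. A cell, being irreducible, lies in some $E_a$, so $\alpha\ge2$ for all cells, and $c=2$ is attained by all $E_a$. Further, $u_{E_a}(x_0)=\frac a{2s}$, $u_{E_a}(x_1)=1-\frac a{2s}$, and $u_{E_a}(x_i)=0$ for $i\ge2$. The constant terms of arcs in $E_a$ fill the hyperplane $x_1=0$ if $a=0$, the hyperplane $x_0=0$ if $a=2s$, and the subspace $x_0=x_1=0$ if $0<a<2s$. So for $n=2$ the cells $E_0$ and $E_{2s}$ sit over the two lines of the degenerate conic, and the intermediate cells sit over their intersection point. For $n=1$ the intermediate cells have constant term $0$ only and sit over the empty subset of $\mathbb P^1$. Keep both cases in mind.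

## 5. Colliding arcs

The next lemma combines cells. Codimensions and orders of vanishing both add.

**Lemma 3.** Let $C_1,\dots,C_N$ be cells of levels $s_1,\dots,s_N$ (repetitions allowed), and let $s=\sum_is_i$. There is a cell $C$ of level $s$ with
$$a(C)\le\sum_ia(C_i)\qquad\text{and}\qquad\operatorname{ord}_C(g)\ge\sum_i\operatorname{ord}_{C_i}(g)\quad\text{for all }g\in R.$$

**Step 1: interpolation.** The purpose is to glue arcs from the $C_i$ into one arc. Let $V$ be the space of $(n+1)$-tuples of polynomials in $k[t]$ of degree $<Ds$; reduction mod $t^{Ds}$ identifies $V$ with $J_{Ds}$. Fix distinct $\tau_1,\dots,\tau_N\in k$. For $\lambda\in k$ consider the linear map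
$$\Phi_\lambda:V\to\prod_iJ_{Ds_i},\qquad x(t)\mapsto\bigl(x(\lambda\tau_i+t)\bmod t^{Ds_i}\bigr)_i .$$
Giving $x(\lambda\tau_i+t)$ mod $t^{Ds_i}$ is the same as giving $x(t)$ mod $(t-\lambda\tau_i)^{Ds_i}$. If $\lambda\ne0$, these moduli are pairwise coprime, with total degree $Ds$, so $\Phi_\lambda$ is bijective by the Chinese remainder theorem. The matrix of $\Phi_\lambda$ is polynomial in $\lambda$, and its determinant has no zero on $k^*$, so it is a unit of $k[\lambda,\lambda^{-1}]$. Hence the maps $\Phi_\lambda$ form an isomorphism $V\times\mathbb G_m\cong\prod_iJ_{Ds_i}\times\mathbb G_m$ over $\mathbb G_m$.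

**Step 2: the family and its limit.** The purpose is to let the points $\lambda\tau_i$ run together and to control the dimension. Let $\mathcal Z\subset V\times\mathbb G_m$ be the preimage of $\prod_iC_i\times\mathbb G_m$ under this isomorphism. A product of irreducible varieties over $k$ is irreducible, so $\mathcal Z$ is irreducible, and
$$\dim\mathcal Z=\sum_i\dim C_i+1=\dim V-\sum_ia(C_i)+1 .$$
Since each $\Phi_\lambda$ is linear, $\mathcal Z$ is stable under scaling on $V$, and it contains $\{0\}\times\mathbb G_m$, because $0\in C_i$ for each $i$. Let $\overline{\mathcal Z}$ be the closure of $\mathcal Z$ in $V\times\mathbb A^1$, and $\overline{\mathcal Z}_0$ its fibre over $\lambda=0$. Then $\overline{\mathcal Z}\supset\{0\}\times\mathbb A^1$, so $\overline{\mathcal Z}_0$ is nonempty. It is the zero set of one function, $\lambda$, on the irreducible variety $\overline{\mathcal Z}$. By Krull's theorem every component of $\overline{\mathcal Z}_0$ has dimension at least $\dim V-\sum_ia(C_i)$.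

Let $C\subset V=J_{Ds}$ be one such component. It is closed and irreducible, and $\operatorname{codim}(C,V)\le\sum_ia(C_i)$. It is $k^*$-stable: $\mathcal Z$, hence $\overline{\mathcal Z}$, hence $\overline{\mathcal Z}_0$ is stable, and the connected group $k^*$ maps each component to itself by the argument after (6).

**Step 3: orders of vanishing add.** The purpose is to show $C\subset Y_s$ and the inequality for $\operatorname{ord}_C$. Let $g\in R$ and let $o_i\in\{0,\dots,Ds_i\}$ be integers such that $\operatorname{ord}g(y)\ge o_i$ for all $y\in C_i$. Let $(x,\lambda)\in\mathcal Z$. Since $x(\lambda\tau_i+t)$ mod $t^{Ds_i}$ lies in $C_i$ and $o_i\le Ds_i$, we have $t^{o_i}\mid g(x(\lambda\tau_i+t))$, that is, $(t-\lambda\tau_i)^{o_i}\mid g(x(t))$. As the $\lambda\tau_i$ are distinct, the monic polynomial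
$$P_\lambda(t)=\prod_i(t-\lambda\tau_i)^{o_i}$$
divides $g(x(t))$. Now divide $g(x(t))$ by $P_\lambda(t)$ with remainder, for arbitrary $(x,\lambda)\in V\times\mathbb A^1$. Since $P_\lambda$ is monic, the coefficients of the remainder are polynomials in $\lambda$ and the coefficients of $x$. They vanish on $\mathcal Z$, hence on $\overline{\mathcal Z}$. At $\lambda=0$ this says
$$t^{\sum_io_i}\mid g(x(t))\qquad\text{for all }x\in C.$$

Take first $g=f_j$ and $o_i=d_js_i\le Ds_i$. We get $t^{d_js}\mid f_j(x(t))$ on $C$, so $C\subset Y_s$ and $C$ is a cell of level $s$. Then take $g$ arbitrary and $o_i=\operatorname{ord}_{C_i}(g)$. We get $\operatorname{ord}_C(g)\ge\sum_i\operatorname{ord}_{C_i}(g)$. The cell $C$ was chosen before $g$, so the same $C$ serves all $g$. $\square$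

**Corollary 4.** For cells $C_1,C_2$ there is a cell $C$ with
$$\alpha(C)\le\tfrac12(\alpha(C_1)+\alpha(C_2)),\qquad u_C(g)\ge\tfrac12(u_{C_1}(g)+u_{C_2}(g))\quad\text{for all }g\in R.$$

*Proof.* Let $s_1,s_2$ be the levels. Apply Lemma 3 to $s_2$ copies of $C_1$ and $s_1$ copies of $C_2$. The level of $C$ is $2s_1s_2$, and
$$a(C)\le s_2a(C_1)+s_1a(C_2),\qquad\operatorname{ord}_C(g)\ge s_2\operatorname{ord}_{C_1}(g)+s_1\operatorname{ord}_{C_2}(g).$$
Divide the first inequality by $2s_1s_2$ and the second by $2Ds_1s_2$. $\square$

**Example, continued.** Let $f=x_0x_1$ and collide $C_1=E_{2s}=\{x_0=0\}$ with $C_2=E_0=\{x_1=0\}$, both of level $s$. Then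
$$\mathcal Z=\{(x,\lambda):(t-\lambda\tau_1)^{2s}\mid x_0,\ (t-\lambda\tau_2)^{2s}\mid x_1,\ \lambda\neq0\}.$$
The same conditions with $\lambda\in\mathbb A^1$ define a closed irreducible set (write $x_0=(t-\lambda\tau_1)^{2s}y_0$ and $x_1=(t-\lambda\tau_2)^{2s}y_1$ with $y_0,y_1$ free of degree $<2s$), so this is $\overline{\mathcal Z}$. Its fibre at $0$ is $C=\{t^{2s}\mid x_0,\ t^{2s}\mid x_1\}\subset J_{4s}$, of level $2s$, with $\alpha(C)=4s/2s=2$ and $u_C(x_0)=u_C(x_1)=\frac12$. For $n=2$ the collision of the two lines has produced the intersection point. For $n=1$ it has produced nothing in $\mathbb P^1$: all coordinates vanish along $C$. So collision does its job of intersecting, and we need a reason why, for $\delta\le n$, the result cannot become empty.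

## 6. Dividing an arc by a power of $t$

The danger is a cell on which all coordinates $x_i$ vanish to positive order $w$. Such arcs can be divided by $t^w$. This lowers the codimension by $(n+1)w$, and the level only by $w$. As $c<n+1$, the new cell is more efficient than the old one. If the old one was nearly optimal, this is impossible unless $w$ is small compared to the level.

**Lemma 5.** If $C$ is a cell with $\alpha(C)<c+1$, then
$$\min_iu_C(x_i)\le\frac{\alpha(C)-c}{D(n+1-c)} .$$

**Step 1: $w<s$.** This ensures that a positive level is left after dividing. Let $s$ be the level of $C$, $a=a(C)$ and $w=\min_i\operatorname{ord}_C(x_i)$. Then $C\subset t^wJ_{Ds}$, a linear space of codimension $(n+1)w$, so $a\ge(n+1)w$. If $w\ge s$, then $\alpha(C)\ge n+1\ge c+1$ by (6), contrary to the hypothesis. So $w<s$.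

**Step 2: division.** The purpose is to replace $C$ by a family of arcs $y$ with $x=t^wy$. The map $y\mapsto t^wy$ is a linear isomorphism $J_{Ds-w}\to t^wJ_{Ds}$. Let $C'\subset J_{Ds-w}$ be the set corresponding to $C$. It is closed, irreducible, $k^*$-stable, and its codimension is
$$(n+1)(Ds-w)-\dim C=a-(n+1)w .$$
Let $y\in C'$, lifted to a tuple of polynomials. Then $t^{d_jw}f_j(y)=f_j(t^wy)\equiv0\bmod t^{d_js}$, so
$$f_j(y)\equiv0\bmod t^{d_j(s-w)} .\tag{7}$$
Since $D\ge1$, we have $d_j(s-w)\le D(s-w)\le Ds-w$, so condition (7) depends only on $y$ mod $t^{D(s-w)}$, and that truncation is defined on $J_{Ds-w}$.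

**Step 3: truncation to a cell.** The purpose is to land in the arc space of level $s-w$. Let $\pi:J_{Ds-w}\to J_{D(s-w)}$ be the truncation, a surjective linear map, and let $C''$ be the closure of $\pi(C')$. It is closed, irreducible and $k^*$-stable. By (7), $\pi(C')\subset Y_{s-w}$, and $Y_{s-w}$ is closed, so $C''\subset Y_{s-w}$. Thus $C''$ is a cell of level $s-w\ge1$. Its preimage $\pi^{-1}(C'')$ contains $C'$ and has the same codimension as $C''$. Hence $a(C'')\le a-(n+1)w$.

**Step 4: comparison with $c$.** Now we use that no cell is better than $c$. By definition of $c$,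
$$c(s-w)\le a(C'')\le a-(n+1)w,\qquad\text{so}\qquad w(n+1-c)\le a-cs .$$
By (6), $n+1-c\ge1$. Dividing by $Ds(n+1-c)$ gives the claim, since $w/(Ds)=\min_iu_C(x_i)$. $\square$

For $f=x_0x_1$ with $n=1$ we had $c=2=n+1$; then the last inequality reads $w\cdot0\le a-2s$ and says nothing about $w$, in agreement with the cells over the empty set that we saw.

## 7. Limits of the normalized order functions

If a cell $C$ has $\alpha(C)=c$, Lemma 5 gives $\min_iu_C(x_i)=0$, so the constant terms of $C$ are not all zero, and $C$ sits over a nonempty subset of $X_k$. We do not know that the infimum is attained, so we pass to limits of the functions $u_C$.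

Let $Q=[0,1]^R$, the set of all functions $R\to[0,1]$ with the product topology. It is compact (Tychonoff) and Hausdorff. For $0<\varepsilon\le1$ let
$$T_\varepsilon=\{u_C:\ C\text{ a cell with }\alpha(C)<c+\varepsilon\}\subset Q,\qquad\mathcal U=\bigcap_{0<\varepsilon\le1}\overline{T_\varepsilon} .$$
Each $T_\varepsilon$ is nonempty by definition of $c$, and $T_\varepsilon$ shrinks as $\varepsilon\downarrow0$. A decreasing intersection of nonempty compact sets is nonempty, so $\mathcal U\ne\emptyset$.

**Lemma 6.**

1. Every $u\in\mathcal U$ satisfies (2)–(5) with $u$ in place of $u_C$, and $\min_iu(x_i)=0$.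
2. For $u_1,u_2\in\mathcal U$ there is $u\in\mathcal U$ with $u\ge\frac12(u_1+u_2)$ on $R$.

*Proof of 1.* This part transfers the properties of cells to limits. Each of (2)–(5) is an equality or a weak inequality between continuous functions of finitely many values of $u$, so it defines a closed subset of $Q$. All $u_C$ lie in it, hence so do their limits. By Lemma 5, each $u\in T_\varepsilon$ satisfies $\min_iu(x_i)\le\varepsilon/(D(n+1-c))$. This too is a closed condition, so it holds on $\overline{T_\varepsilon}$. For $u\in\mathcal U$ it holds for all $\varepsilon\in(0,1]$.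

*Proof of 2.* This part transfers Corollary 4 to limits. Fix $\varepsilon$. The set
$$A_\varepsilon=\{(v_1,v_2,v)\in Q\times Q\times\overline{T_\varepsilon}:\ v\ge\tfrac12(v_1+v_2)\}$$
is closed in $Q^3$, hence compact, so its image $B_\varepsilon$ under projection to the first two factors is compact, hence closed in $Q^2$. If $\alpha(C_1),\alpha(C_2)<c+\varepsilon$, then the cell $C$ of Corollary 4 also has $\alpha(C)<c+\varepsilon$. So $B_\varepsilon\supset T_\varepsilon\times T_\varepsilon$, and therefore $B_\varepsilon\supset\overline{T_\varepsilon}\times\overline{T_\varepsilon}\ni(u_1,u_2)$. This means that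
$$S_\varepsilon=\{u\in\overline{T_\varepsilon}:\ u\ge\tfrac12(u_1+u_2)\}$$
is nonempty. The sets $S_\varepsilon$ are compact and decrease as $\varepsilon\downarrow0$, so they have a common point $u$. It lies in $\mathcal U$ and satisfies $u\ge\frac12(u_1+u_2)$. $\square$

## 8. The greatest centre

For $u\in\mathcal U$ put
$$\mathfrak p_u=\{g\in R:\ u(g)>0\} .$$

**Lemma 7.** For $u\in\mathcal U$, the set $\mathfrak p_u$ is a homogeneous prime ideal of $R$ that contains $f_1,\dots,f_r$ and does not contain all of $x_0,\dots,x_n$. So $V(\mathfrak p_u)$ is a nonempty irreducible closed subset of $X_k\subset\mathbb P^n_k$.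

*Proof.* All references are to Lemma 6, part 1, and the properties it transfers to $u$.

*Prime ideal.* We have $0\in\mathfrak p_u$ and $1\notin\mathfrak p_u$ by (4). Closure under sums is (3). If $u(g)>0$ and $h\in R$, then $u(gh)=\min(1,u(g)+u(h))>0$ by (2). If $u(g)=u(h)=0$, then $u(gh)=0$ by (2).

*Homogeneous.* First, $u(\beta)=0$ for $\beta\in k^*$, because $0=u(1)=\min(1,u(\beta)+u(\beta^{-1}))$. Hence $u(\beta g)=u(g)$ for $\beta\in k^*$. Let $g=g_0+\dots+g_e$ with $g_i$ homogeneous of degree $i$, and choose distinct $\mu_0,\dots,\mu_e\in k^*$. Then $g_{\mu_l}=\sum_i\mu_l^ig_i$, where $g_{\mu_l}(x)=g(\mu_lx)$ as in (5). The Vandermonde matrix $(\mu_l^i)$ is invertible, so each component $g_i$ is a $k$-linear combination of $g_{\mu_0},\dots,g_{\mu_e}$. By (3) and (5), $u(g_i)\ge u(g)$. So $g\in\mathfrak p_u$ implies $g_i\in\mathfrak p_u$.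

*Position.* By (4), $u(f_j)\ge d_j/D>0$, so $f_j\in\mathfrak p_u$. As $\min_iu(x_i)=0$, some $x_i\notin\mathfrak p_u$. A homogeneous prime that does not contain all the $x_i$ defines a nonempty irreducible closed subset of $\mathbb P^n_k$. $\square$

**Lemma 8.** The set $\mathcal P=\{\mathfrak p_u:u\in\mathcal U\}$ has a greatest element $\mathfrak p$ with respect to inclusion.

*Proof.* Since $R$ is noetherian and $\mathcal P\neq\emptyset$, there is a maximal element $\mathfrak p=\mathfrak p_{u_1}$. Let $\mathfrak q=\mathfrak p_{u_2}\in\mathcal P$. Take $u\in\mathcal U$ with $u\ge\frac12(u_1+u_2)$, by Lemma 6. If $u_1(g)>0$ or $u_2(g)>0$, then $u(g)>0$. So $\mathfrak p_u\supset\mathfrak p$ and $\mathfrak p_u\supset\mathfrak q$. Maximality gives $\mathfrak p_u=\mathfrak p$, hence $\mathfrak q\subset\mathfrak p$. $\square$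

A greatest element is unique. Geometrically, any two centres $V(\mathfrak p_{u_1})$, $V(\mathfrak p_{u_2})$ contain a common third one, which is *nonempty*. This is the intersection step that failed in Section 3.

**Example, concluded.** For $f=x_0x_1$ and $n=2$, the cells $E_a$ have $\alpha(E_a)=c$, so $u_{E_a}\in\mathcal U$, and $\mathcal P$ contains $(x_1)$, $(x_0)$ and $(x_0,x_1)$. A homogeneous prime containing $(x_0,x_1)$ but not $x_2$ must equal $(x_0,x_1)$. So $\mathfrak p=(x_0,x_1)$: the method picks the intersection point of the two lines, as we did by hand.

## 9. Descent to $K$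

**Step 1: $\mathfrak p$ is Galois-stable.** This is where uniqueness pays. Let $\sigma\in\operatorname{Gal}(k/K)$ act on coefficients in $R$ and in the spaces $J_m$. Then $(\sigma g)(\sigma x)=\sigma(g(x))$, and $\sigma$ does not change the order in $t$. As $\sigma f_j=f_j$, $\sigma$ maps each $Y_s$ to itself. On $J_m$ it is a homeomorphism for the Zariski topology (it sends the zero set of $h$ to the zero set of $\sigma h$), so it preserves closedness, irreducibility and dimension. It preserves $k^*$-stability because $\sigma(\mu x)=\sigma(\mu)\sigma(x)$. So $\sigma$ permutes the cells, preserves level and $\alpha$, and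
$$u_{\sigma C}(\sigma g)=u_C(g),\qquad\text{i.e.}\qquad u_{\sigma C}=u_C\circ\sigma^{-1} .$$
The map $u\mapsto u\circ\sigma^{-1}$ is a homeomorphism of $Q$ that maps each $T_\varepsilon$ onto itself, hence maps $\mathcal U$ onto itself. Moreover $\mathfrak p_{u\circ\sigma^{-1}}=\sigma\mathfrak p_u$. So $\sigma$ permutes $\mathcal P$, preserving inclusions, and fixes its greatest element: $\sigma\mathfrak p=\mathfrak p$.

**Step 2: $\mathfrak p$ is generated over $K$.** The purpose is to obtain equations over $K$. Put $R_0=K[x_0,\dots,x_n]$ and $\mathfrak p_0=\mathfrak p\cap R_0$. The claim is $\mathfrak p=\mathfrak p_0\otimes_Kk$. This is Galois descent for subspaces (e.g. Bourbaki, *Algebra*, Ch. V, §10, no. 4). Here is the argument. Let $\overline{\mathfrak p}$ be the image of $\mathfrak p$ in $R/k\mathfrak p_0=(R_0/\mathfrak p_0)\otimes_Kk$. It is a Galois-stable $k$-subspace. It meets $R_0/\mathfrak p_0$ only in $0$: if $v\in R_0$ maps into $\overline{\mathfrak p}$, then $v\in\mathfrak p+k\mathfrak p_0=\mathfrak p$, so $v\in\mathfrak p_0$. Choose a $K$-basis of $R_0/\mathfrak p_0$. Suppose $\overline{\mathfrak p}\ne0$, and pick a nonzero element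 $z\in\overline{\mathfrak p}$ with as few nonzero coordinates as possible, scaled so that one of them is $1$. For every $\sigma$, the element $\sigma z-z\in\overline{\mathfrak p}$ has fewer nonzero coordinates, so it is $0$. Since $K$ is perfect, $k/K$ is Galois, so the coordinates of $z$, being fixed by all $\sigma$, lie in $K$. Thus $z\in R_0/\mathfrak p_0$ is nonzero and lies in $\overline{\mathfrak p}$, a contradiction. Hence $\overline{\mathfrak p}=0$, which is the claim.

**Step 3: the variety $W$.** We collect the conclusion. The ideal $\mathfrak p_0$ is homogeneous, since the homogeneous components of an element of $\mathfrak p_0$ lie both in $\mathfrak p$ and in $R_0$. It contains $f_1,\dots,f_r$. Put $W=\operatorname{Proj}R_0/\mathfrak p_0$. Then $W$ is a closed subscheme of $\mathbb P^n_K$ contained in $X$, and $W_k=\operatorname{Proj}R/\mathfrak p$ is integral and nonempty by Lemma 7. So $W$ is a nonempty geometrically integral closed $K$-subvariety of $X$. This proves Theorem 1, and with it Theorem 2. $\blacksquare$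

## 10. Sharpness, imperfect fields, and symmetries

**Proposition 9 (sharpness for every degree vector).** Given $d_1,\dots,d_r\ge1$ with $\sum d_i\ge n+1$ and a prime $p$, there are a perfect PAC field $K$ of characteristic $p$ and forms of degrees $d_1,\dots,d_r$ in $n+1$ variables over $K$ with no nontrivial common zero.

*Proof.* Choose a prime $\ell\nmid d_1\cdots d_r$ and let $K=\bigcup_i\mathbb F_{p^{\ell^i}}$. It is algebraic over $\mathbb F_p$, hence perfect. It is PAC, since infinite algebraic extensions of finite fields are PAC (a standard consequence of the Lang–Weil estimates; Fried–Jarden, *Field Arithmetic*, Ch. 11). As $\ell\nmid d_i$, we have $K\cap\mathbb F_{p^{d_i}}=\mathbb F_p$, so $K\cdot\mathbb F_{p^{d_i}}$ is an extension of $K$ of degree $d_i$. Let $N_i$ be its norm form, of degree $d_i$, in its own block of $d_i$ variables. It vanishes only at $0$, because the norm of a nonzero element is nonzero. So $N_1=\dots=N_r=0$, in $\sum d_i\geq n+1$ variables, has only the trivial zero. Restrict the system to a $K$-subspace of dimension $n+1$ that contains the vector $(1,\dots,1)$. At this vector no $N_i$ vanishes, so the restrictions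 are nonzero forms of degrees $d_1,\dots,d_r$. They have no nontrivial common zero. $\square$

Together with Theorem 2: for each fixed $p$, a degree vector and $n$ have the property "every perfect PAC field of characteristic $p$ solves all such systems" if and only if $\sum d_i\le n$.

**Proposition 10 (perfectness cannot be dropped in Theorem 2).** Let $K$ be the separable closure of $F=\mathbb F_p(t_1,t_2)$. Then $K$ is PAC and not $C_1$.

*Proof.* Absolutely irreducible varieties have points over separably closed fields, so $K$ is PAC. The $p^2$ elements $t_1^it_2^j$ $(0\le i,j<p)$ are linearly independent over $F^p=\mathbb F_p(t_1^p,t_2^p)$. The extension $K^p/F^p$ is separable algebraic and $F/F^p$ is purely inseparable, so they are linearly disjoint over $F^p$, and the $t_1^it_2^j$ stay linearly independent over $K^p$. If $\sum t_1^it_2^jx_{ij}^p=0$ with $x_{ij}\in K$, then all $x_{ij}^p=0$. So this form of degree $p$ in $p^2>p$ variables has only the trivial zero. $\square$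

**Proposition 11 (arbitrary fields).** Let $K$ be any field and let the forms $f_j\in K[x_0,\dots,x_n]$ of degrees $d_j\geq 1$ satisfy $\sum d_j\le n$. Then $V(f_1,\dots,f_r)\subset\mathbb P^n_K$ contains a nonempty closed integral subscheme that is geometrically irreducible. If $K$ is PAC of characteristic $p>0$ (not necessarily perfect), the system has a nontrivial zero in $K^{1/p^\infty}$.

*Proof.* In characteristic $0$ the first claim is Theorem 1. In characteristic $p$, let $K'=K^{1/p^\infty}$, which is perfect, and let $W\subset\mathbb P^n_{K'}$ be given by Theorem 1. The map $\mathbb P^n_{K'}\to\mathbb P^n_K$ is a universal homeomorphism. Let $Z$ be the image of $W$, with its reduced structure. It is closed and irreducible, hence integral, and it lies in $V(f_1,\dots,f_r)$. Its preimage in $\mathbb P^n_{K'}$ is, as a set, $W$, so its preimage in $\mathbb P^n_k$ is, as a set, $W_k$, which is irreducible. So $Z$ is geometrically irreducible.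

For the second claim, the ideal $\mathfrak p_0$ of $W$ has finitely many homogeneous generators $g$, with coefficients in some $K^{1/q}$, $q=p^e$. Let $g^{(q)}$ arise from $g$ by raising the coefficients to the $q$-th power; it has coefficients in $K$. Let $W^{(q)}\subset\mathbb P^n_K$ be defined by the $g^{(q)}$. Over $k$ it arises from $W_k$ by applying the field automorphism $b\mapsto b^q$ of $k$, so it is integral and nonempty. As $K$ is PAC, there is a point $y\in W^{(q)}(K)$. Since $g^{(q)}(y)=g(y_0^{1/q},\dots,y_n^{1/q})^q$, the point $(y_0^{1/q}:\dots:y_n^{1/q})$ lies in $W(K')$. $\square$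

**Proposition 12 (symmetries).** Let $k$ be any algebraically closed field, $f\in k[x_0,\dots,x_n]$ a nonzero form of degree $d$ with $1\le d\le n$, and $X=V(f)$. There is a nonempty irreducible closed $W\subset X$ that is stable under every semilinear automorphism $\gamma$ of $k^{n+1}$ (with respect to any field automorphism of $k$) that maps $f$ to a scalar multiple of itself.

*Proof.* The construction of $\mathfrak p$ in Sections 4 to 8 did not use $K$. Let $\gamma$ be semilinear with respect to the automorphism $\varphi$ of $k$. It acts on $R$ by $\gamma g=\varphi\circ g\circ\gamma^{-1}$, and we extend it to $J_m$ by $\gamma(\sum_lx_lt^l)=\sum_l\gamma(x_l)t^l$. Then $(\gamma g)(\gamma x)=\varphi(g(x))$, with $\varphi$ applied to the coefficients of powers of $t$, so orders are preserved. Since $\gamma f$ is a nonzero multiple of $f$, $\gamma$ preserves every $Y_s$. As in Step 1 of Section 9, it permutes the cells, preserving level and $\alpha$, with $u_{\gamma C}(\gamma g)=u_C(g)$. So it permutes $\mathcal P$, preserving inclusions, and fixes the greatest element $\mathfrak p$. Take $W=V(\mathfrak p)$. $\square$
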